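\title{The archipelago groups $\mathcal A(\mathbb Z)$ and $\mathcal A(\mathbb Z_2)$ are isomorphic}

\begin{abstract}
The archipelago group $\mathcal A(G_n)$ of a sequence of groups is the fundamental group of a shrinking wedge of spaces with fundamental groups $G_n$, modulo the normal closure of the free product of the $G_n$. We prove that the groups $\mathcal A(\mathbb Z)$ and $\mathcal A(\mathbb Z_2)$, obtained from circles and from real projective planes, are isomorphic. Together with a known dichotomy, this shows that all archipelago groups of sequences of countable nontrivial groups are isomorphic. The isomorphism relabels the letters of infinite words one position at a time, and the relabeling is steered by a linear retraction $\prod_{\mathbb N}\mathbb F_2\to\bigoplus_{\mathbb N}\mathbb F_2$. The method gives a twisting theorem for arbitrary groups, and in particular $\mathcal A(\ast_{\kappa_n}\mathbb Z)\cong\mathcal A(\ast_{2\kappa_n}\mathbb Z_2)$ for all cardinals $\kappa_n\ge1$.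
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X_n,x_n)_{n\ge1}$ be a sequence of pointed spaces. Form the one-point union of the $X_n$ by identifying all base points to a single \emph{wedge point}. In the ordinary wedge $\bigvee_nX_n$ a set is open when it meets each $X_n$ in an open set. In the \emph{shrinking wedge} $\bigotimes_nX_n$ an open set must in addition contain all but finitely many $X_n$ if it contains the wedge point. The shrinking wedge of circles is the Hawaiian earring. The coarser topology admits loops that visit infinitely many pieces: if $\gamma_n$ is a loop in $X_n$ at $x_n$, then the map that runs through $\gamma_n$ on $[1-\frac1n,1-\frac1{n+1}]$ and sends $1$ to the wedge point is continuous, and it deserves the name $\gamma_1\gamma_2\gamma_3\cdots$.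

We assume that each $X_n$ is a connected CW complex and $x_n$ is a $0$-cell, and we put $G_n=\pi_1(X_n,x_n)$. Then $\pi_1(\bigvee_nX_n)$ is the free product $\ast_nG_n$, and the identity map $\bigvee_nX_n\to\bigotimes_nX_n$ induces a homomorphism from $\ast_nG_n$ to $\pi_1(\bigotimes_nX_n)$. The latter group is the \emph{topologist's product} of the $G_n$. The \emph{archipelago group} of the sequence is
\[
\mathcal A(G_n)=\pi_1\Big(\bigotimes_nX_n\Big)\Big/\big\langle\big\langle\,\text{image of }\ast_nG_n\,\big\rangle\big\rangle ,
\]
the quotient by the normal closure of the image of the free product. Both groups depend, up to isomorphism, only on the sequence $(G_n)$; see Proposition~\ref{prop:topology}. We write $\mathcal A(G)$ when all $G_n$ equal $G$, and $\mathbb Z_k$ for the cyclic group of order $k$. Thus $\mathcal A(\mathbb Z)$ comes from circles (it is the fundamental group of the harmonic archipelago), and $\mathcal A(\mathbb Z_2)$ comes from real projective planes.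

The quotient kills every loop that stays in finitely many pieces, so $\mathcal A(G_n)$ measures what only infinite products of loops can do. It is trivial if all but finitely many $G_n$ are trivial and uncountable otherwise (Example~\ref{ex:product}). How much of the groups $G_n$ does it remember? For countable groups, very little. The following \emph{dichotomy} is known, and we quote it without proof: every archipelago group of a sequence of countable nontrivial groups is isomorphic to $\mathcal A(\mathbb Z)$ or to $\mathcal A(\mathbb Z_2)$. The problem, which we take from \cite{AG}, is the conjecture that these two groups are isomorphic. We prove it.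

\begin{theorem}\label{thm:main}
$\mathcal A(\mathbb Z)\cong\mathcal A(\mathbb Z_2)$.
\end{theorem}

Theorem~\ref{thm:main} and the dichotomy give the following statement, which is the only place where the dichotomy is used.

\begin{corollary}\label{cor:unique}
Every archipelago group of a sequence of countable nontrivial groups is isomorphic to $\mathcal A(\mathbb Z)$.
\end{corollary}

A first look suggests the opposite answer. The topologist's product of copies of $\mathbb Z$ is torsion-free, being a subgroup of a product of free groups (Section~\ref{sec:words}), while each projective plane contributes an element of order $2$. These elements die in the quotient, so they decide nothing, but other asymmetries remain. The group $\mathcal A(\mathbb Z)$ has the torsion-free quotient $\prod_n\mathbb Z/\bigoplus_n\mathbb Z$, while the same construction gives $\mathcal A(\mathbb Z_2)$ only a quotient of exponent $2$ (Example~\ref{ex:product}). The evident maps between archipelago groups come from homomorphisms between the factors, possibly after the factors are grouped into finite free products (Lemma~\ref{lem:functor}). From $\mathcal A(\mathbb Z_2)$ to $\mathcal A(\mathbb Z)$ these maps are trivial,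 because a homomorphism from a group generated by involutions to a free group is trivial.

The isomorphism of Theorem~\ref{thm:main} is of a different kind. Elements of both groups are represented by infinite words, and we relabel each letter by a rule that depends on the part of the word that precedes it. The starting point is that $\mathbb Z$ and the infinite dihedral group $\mathbb Z_2\ast\mathbb Z_2$ have the same Cayley graph, a line. The resulting bijection fails to be a homomorphism by an error that is governed by a parity. For infinite words there is one parity for each factor, and a linear retraction $\prod_n\mathbb F_2\to\bigoplus_n\mathbb F_2$ confines the error to finitely many letters, where the quotient does not see it. Apart from this retraction, which exists by the axiom of choice, the isomorphism is explicit.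

Section~\ref{sec:words} translates the problem into words, and Section~\ref{sec:idea} develops the idea by hand. Section~\ref{sec:cancel} gives a criterion for an infinite word to be trivial. The proof itself is no harder for arbitrary groups, and we carry it out once, as the twisting theorem (Theorem~\ref{thm:twist}). Section~\ref{sec:free} applies it to free products of copies of $\mathbb Z$ and $\mathbb Z_2$ (Corollary~\ref{cor:ranks}) and deduces Theorem~\ref{thm:main}.

\section{Infinite words}\label{sec:words}

We use one textbook fact on free products, the \emph{normal form theorem}. Call a finite sequence $(h_1,\dots,h_k)$ of nontrivial elements of groups $H_i$ \emph{reduced} if consecutive terms belong to different groups. Then every element of $\ast_iH_i$ is the product $h_1\cdots h_k$ of exactly one reduced sequence. In particular, a nonempty reduced sequence has nontrivial product.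

Let $(G_n)_{n\ge1}$ be a sequence of arbitrary groups.

\begin{definition}\label{def:word}
A \emph{word} over $(G_n)$ is a map $W\colon\Lambda\to\bigsqcup_n(G_n\setminus\{1\})$, where $\Lambda$ is a linearly ordered set and $W^{-1}(G_n)$ is finite for every $n$. The elements of $\Lambda$ are the \emph{positions}, the values of $W$ are the \emph{letters}, and a position $\lambda$ has \emph{level} $n$ if $W(\lambda)\in G_n$.
\end{definition}

The set $\Lambda$ is countable, but its order type is arbitrary: letters may accumulate from either side, or be ordered like the rationals. The restriction of $W$ to a subset of $\Lambda$ is again a word; we write $W_{<\lambda}$ for the restriction to the positions strictly before $\lambda$. The \emph{concatenation} $UU'$ places the positions of $U'$ after those of $U$, and the \emph{inverse} $W^{-1}$ reverses the order and inverts each letter.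

For $m\ge1$ let $p_m(W)\in\ast_{n\le m}G_n$ be the product, in the order of $\Lambda$, of the finitely many letters of level at most $m$. Write $W\sim W'$ if $p_m(W)=p_m(W')$ for all $m$, and $W\sim1$ if $W$ is equivalent to the empty word. Since $p_m(UU')=p_m(U)p_m(U')$ and $p_m(W^{-1})=p_m(W)^{-1}$, the map $W\mapsto(p_m(W))_m$ identifies the classes of words with a subgroup of $\prod_m\ast_{n\le m}G_n$. We denote the group of classes by $\circledast_nG_n$, and by $N$ the normal closure of the classes of one-letter words. A finite word is a concatenation of one-letter words, so $N$ is also the normal closure of the classes of finite words.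

\begin{theorem}[{Eda \cite[Theorem A.1]{Eda}; for circles see also \cite{CC}}]\label{thm:eda}
Let each $X_n$ be first countable and locally simply connected at $x_n$. Then $\pi_1(\bigotimes_nX_n)\cong\circledast_n\pi_1(X_n)$. A loop corresponds to the word of its excursions away from the wedge point, where excursions that are null-homotopic in $X_n$ are dropped, and the image of $\pi_1(\bigvee_nX_n)$ corresponds to the subgroup of classes of finite words.
\end{theorem}

Circles and projective planes are manifolds, so Theorem~\ref{thm:eda} is all the topology that Theorem~\ref{thm:main} needs. A general CW complex need not be first countable at a $0$-cell, and one more step is required.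

\begin{proposition}\label{prop:topology}
Let each $X_n$ be a connected CW complex pointed at a $0$-cell, with fundamental group $G_n$. Then $\pi_1(\bigotimes_nX_n)\cong\circledast_nG_n$ and $\mathcal A(G_n)\cong\circledast_nG_n/N$.
\end{proposition}

\begin{proof}
Every CW complex pointed at a $0$-cell is pointed homotopy equivalent to a simplicial complex with the metric topology, based at a vertex \cite{Milnor}. Such a complex is first countable and locally contractible, so Theorem~\ref{thm:eda} applies to it. It remains to see that the $X_n$ may be replaced by these complexes.

Let $(Y_n,y_n)$ and $(Z_n,z_n)$ be pointed spaces with closed base points, and let $H_n\colon Y_n\times[0,1]\to Z_n$ be homotopies with $H_n(y_n,t)=z_n$. They define a map $H\colon(\bigotimes_nY_n)\times[0,1]\to\bigotimes_nZ_n$, and we claim that it is continuous. The set $Y_n\setminus\{y_n\}$ is open in the shrinking wedge, and $H$ agrees with $H_n$ there. At the wedge point, let $O$ be an open neighborhood of the wedge point of $\bigotimes_nZ_n$, and choose $m$ with $Z_n\subseteq O$ for $n>m$. For $n\le m$ the open set $H_n^{-1}(O\cap Z_n)$ contains $\{y_n\}\times[0,1]$, so by the tube lemma it contains $U_n\times[0,1]$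 for an open $U_n\ni y_n$. The set $U=\bigcup_{n\le m}U_n\cup\bigcup_{n>m}Y_n$ is open, and $H(U\times[0,1])\subseteq O$. This proves the claim, and constant homotopies give the same statement for pointed maps.

Hence pointed homotopy equivalences of the pieces assemble to a pointed homotopy equivalence of shrinking wedges. It maps the $n$-th piece to the $n$-th piece, so the induced isomorphism of fundamental groups matches the images of the free products.
\end{proof}

From now on $\mathcal A(G_n)$ means $\circledast_nG_n/N$, for any sequence of groups. We write $[W]$ for the class of $W$ in $\mathcal A(G_n)$, and $W\equiv W'$ if $[W]=[W']$. The next lemma is the only property of $N$ that makes the quotient more flexible than $\circledast_nG_n$.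

\begin{lemma}[finite changes]\label{lem:finite}
If $W'$ arises from $W$ by deleting finitely many positions, then $W\equiv W'$. In particular, two words on the same ordered set that differ at finitely many positions satisfy $W\equiv W'$.
\end{lemma}

\begin{proof}
Let $s_1,\dots,s_k$ be the letters to be deleted, in order. Then $W=W_0s_1W_1\cdots s_kW_k$, where the $W_i$ are the restrictions of $W$ to the intervals between the deleted positions, and $W'=W_0W_1\cdots W_k$. Since $[s_i]=1$, both words have class $[W_0][W_1]\cdots[W_k]$. For the second claim, delete from both words the positions where they differ.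
\end{proof}

\begin{lemma}\label{lem:functor}
\begin{enumerate}
\item[(a)] Homomorphisms $f_n\colon G_n\to H_n$ induce a homomorphism $\mathcal A(G_n)\to\mathcal A(H_n)$, which is an isomorphism if every $f_n$ is.
\item[(b)] If $H_n=G_{2n-1}\ast G_{2n}$, then reading a word over $(G_n)$ as a word over $(H_n)$ induces an isomorphism $\mathcal A(G_n)\to\mathcal A(H_n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply $f_n$ to the letters of level $n$ and delete the positions whose letter becomes trivial. Call the result $f(W)$. Then $p_m(f(W))=(f_1\ast\dots\ast f_m)(p_m(W))$, so $f$ respects $\sim$. It also respects concatenation and sends finite words to finite words. If the $f_n$ are isomorphisms, the $f_n^{-1}$ induce the inverse map.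

(b) Let $p^G_m$ and $p^H_m$ be the maps $p_m$ for the two sequences. For a word $W$ over $(G_n)$ we have $p^H_m(W)=p^G_{2m}(W)$, and $p^G_{2m-1}(W)$ is the image of $p^G_{2m}(W)$ under the homomorphism that kills $G_{2m}$. So the two relations $\sim$ agree on words over $(G_n)$, and we obtain an injective homomorphism $\circledast_nG_n\to\circledast_nH_n$. It is surjective: in a word over $(H_n)$, replace each letter by the finite string of its reduced sequence, which changes no $p^H_m$. The same replacement shows that classes of finite words correspond to classes of finite words, so the two subgroups $N$ correspond.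
\end{proof}

\begin{example}[a quotient that detects nontrivial classes]\label{ex:product}
For a word $W$ let $\pi_n(W)\in G_n$ be the ordered product of its letters of level $n$. It is the image of $p_n(W)$ under the homomorphism that kills $G_1,\dots,G_{n-1}$, so $\pi=(\pi_n)_n$ is a homomorphism $\circledast_nG_n\to\prod_nG_n$. It is onto, since $(g_n)_n$ is the image of the word $g_1g_2g_3\cdots$ with trivial terms omitted. It sends one-letter words into the normal subgroup $\bigoplus_nG_n$ of finitely supported sequences. Hence $\pi$ induces a surjection
\[
\bar\pi\colon\mathcal A(G_n)\longrightarrow\prod_nG_n\Big/\bigoplus_nG_n .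
\]
If only finitely many $G_n$ are nontrivial, all words are finite and $\mathcal A(G_n)=1$. Otherwise choose $g_n\ne1$ in $G_n$ for $n$ in an infinite set $I$, and for $J\subseteq I$ let $g_J$ have coordinate $g_n$ for $n\in J$ and $1$ elsewhere. Two such sequences agree modulo $\bigoplus_nG_n$ only if the sets $J$ differ by a finite set, so the target of $\bar\pi$ is uncountable. For $G_n=\mathbb Z$ the target is torsion-free, since $kv$ and $v$ have the same support for $k\ne0$. For $G_n=\mathbb Z_2$ it has exponent $2$.
\end{example}

\section{The idea: $\mathbb Z$ and $\mathbb Z_2\ast\mathbb Z_2$}\label{sec:idea}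

By Lemma~\ref{lem:functor}(b), $\mathcal A(\mathbb Z_2)\cong\mathcal A(D)$ for the infinite dihedral group $D=\langle x\rangle\ast\langle y\rangle$, $x^2=y^2=1$. So we compare $\mathbb Z=\langle a\rangle$ with $D$. Nothing in this section is used in the later proofs; it explains where their definitions come from.

\subsection*{One level}
A finite string in $a,a^{-1}$ describes a walk on the line with vertices $\dots,a^{-1},1,a,a^2,\dots$. A finite string in $x,y$ describes a walk on the line with vertices
\[
\dots,\ yxy,\ yx,\ y,\ 1,\ x,\ xy,\ xyx,\ \dots,
\]
where a letter acts by right multiplication. Identify the two lines by the bijection $f\colon\mathbb Z\to D$ with $f(a^k)=xyx\cdots$ and $f(a^{-k})=yxy\cdots$ ($k$ letters each). At a vertex at even distance from $1$, the letter $x$ steps right and $y$ steps left. At odd distance the roles are exchanged. The parity of the current vertex is the parity of the number $j$ of letters already read. So the same walk is described in both alphabets if we give the position the \emph{orientation} $o=(-1)^j$ and relabel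
\begin{equation}\label{eq:rule}
a^{o}\mapsto x,\qquad a^{-o}\mapsto y .
\end{equation}
For instance $aa^{-1}\mapsto xx$, $a^{-1}a\mapsto yy$, $aa\mapsto xy$. Closed walks remain closed, so trivial strings go to trivial strings in both directions. The map $f$ is not a homomorphism, as $f(a^2)=xy\neq1=f(a)^2$. But its defect is simple. A prefix of even length leaves the later orientations unchanged and a prefix of odd length reverses them all, so
\begin{equation}\label{eq:defect}
f(a^ia^j)=f(a^i)\,\sigma^{i}\big(f(a^j)\big),
\end{equation}
where $\sigma$ is the automorphism of $D$ that exchanges $x$ and $y$.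

\subsection*{Several levels}
Now take $G_n=\langle a_n\rangle\cong\mathbb Z$ and $D_n=\langle x_n\rangle\ast\langle y_n\rangle$, and consider words with letters $a_n^{\pm1}$. At a position of level $n$, count only the earlier letters of level $n$ and apply \eqref{eq:rule} with subscripts $n$. Figure~\ref{fig:pairing} shows a trivial word and its image. Two letters that cancel enclose letters that cancel among themselves, hence an even number of letters of each level. So the count changes by an odd number from one to the other, their orientations are opposite, and \eqref{eq:rule} gives the inverse letters $a_n^{\pm1},a_n^{\mp1}$ the same label, an involution.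

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.7cm]
\node at (-0.2,0) {word};
\node at (-0.2,-1) {orientation};
\node at (-0.2,-2) {image};
\node at (1,0) {$a_1$}; \node at (2,0) {$a_2$}; \node at (3,0) {$a_1$};
\node at (4,0) {$a_1^{-1}$}; \node at (5,0) {$a_2^{-1}$}; \node at (6,0) {$a_1^{-1}$};
\node at (1,-1) {$+$}; \node at (2,-1) {$+$}; \node at (3,-1) {$-$};
\node at (4,-1) {$+$}; \node at (5,-1) {$-$}; \node at (6,-1) {$-$};
\node at (1,-2) {$x_1$}; \node at (2,-2) {$x_2$}; \node at (3,-2) {$y_1$};
\node at (4,-2) {$y_1$}; \node at (5,-2) {$x_2$}; \node at (6,-2) {$x_1$};
\draw (1,0.5) .. controls (1,2.9) and (6,2.9) .. (6,0.5);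
\draw (2,0.5) .. controls (2,2.0) and (5,2.0) .. (5,0.5);
\draw (3,0.5) .. controls (3,1.2) and (4,1.2) .. (4,0.5);
\end{tikzpicture}
\caption{A trivial word in $\langle a_1\rangle\ast\langle a_2\rangle$, with arcs joining letters that cancel. The orientation $o$ of a letter is $+$ or $-$ as the number of earlier letters with the same subscript is even or odd, and the image is given by $a_n^{o}\mapsto x_n$, $a_n^{-o}\mapsto y_n$. The ends of each arc have opposite orientations and receive the same involution, so the arcs also cancel the image.}
\label{fig:pairing}
\end{figure}

\subsection*{Infinite words}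
Let $V=\prod_n\mathbb F_2$, with unit vectors $e_n$, and let $V_0=\bigoplus_n\mathbb F_2e_n$. For a word $U$ with letters $a_n^{\pm1}$ let $c(U)\in V$ record, in coordinate $n$, the number of positions of level $n$ modulo $2$. Given linear maps $\rho_n\colon V\to\mathbb F_2$, orient a position $\lambda$ of level $n$ in $W$ by
\begin{equation}\label{eq:orientation}
o_W(\lambda)=(-1)^{\rho_n(c(W_{<\lambda}))},
\end{equation}
and let $\Phi(W)$ be the word over $(D_n)$ obtained from \eqref{eq:rule}. To induce a homomorphism, $\Phi$ should be multiplicative up to $\equiv$ and send trivial words to trivial words. Each of the two obvious choices of $\rho_n$ violates one of these requirements.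

The counting rule above is $\rho_n(v)=v_n$. It is not multiplicative. For $U=a_1a_2a_3\cdots$ we get $\Phi(U)=x_1x_2x_3\cdots$, while in $UU$ the second copy has all orientations reversed, so $\Phi(UU)=(x_1x_2\cdots)(y_1y_2\cdots)$. The map $\bar\pi$ of Example~\ref{ex:product} sends $\Phi(UU)$ to the nontrivial class of $(x_ny_n)_n$ and $\Phi(U)\Phi(U)$ to the class of $(x_n^2)_n=1$. The defect \eqref{eq:defect} occurs here on infinitely many levels at once. The choice $\rho_n=0$ is exactly multiplicative, but it sends the trivial word $a_1a_1^{-1}a_2a_2^{-1}\cdots$ to $x_1y_1x_2y_2\cdots$, which $\bar\pi$ again detects.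

The two failures show what to ask for. A prefix $U$ changes the exponent in \eqref{eq:orientation} by $\rho_n(c(U))$ on level $n$. By Lemma~\ref{lem:finite} this is harmless if $\rho_n(c(U))\ne0$ for only finitely many $n$, and every $v\in V$ occurs as some $c(U)$. From one end of an arc as in Figure~\ref{fig:pairing} to the other, the vector $c(W_{<\lambda})$ changes by $e_n$, so the orientation flips if $\rho_n(e_n)=1$. We therefore want $\rho=(\rho_n)_n$ to be a linear map $V\to V_0$ with $\rho_n(e_n)=1$. The two conditions look incompatible if one thinks of $(1,1,1,\dots)$ as the sum of all $e_n$, but linearity concerns finite sums only. Any linear retraction of $V$ onto the subspace $V_0$ satisfies both. No such retraction is continuous for the product topology: $V_0$ is dense in $V$, so a continuous map $V\to V$ that fixes $V_0$ pointwise is the identity.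

Two things remain to be made precise: a substitute for the arcs in trivial infinite words, and the algebraic relation between $\mathbb Z$ and $D$ behind \eqref{eq:defect}.

\section{Cancellation partitions}\label{sec:cancel}

A trivial infinite word cannot in general be reduced step by step. In $(a_1a_2a_3\cdots)(\cdots a_3^{-1}a_2^{-1}a_1^{-1})$ no two adjacent letters have the same level, so there is no first cancellation. What survives is the global record of which letters cancel with which. Over arbitrary groups more than two letters may be needed to form a trivial product, so pairs are replaced by blocks.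

\begin{definition}\label{def:partition}
A \emph{cancellation partition} of a word $W\colon\Lambda\to\bigsqcup_n(G_n\setminus\{1\})$ is a partition of $\Lambda$ into finite blocks such that
\begin{enumerate}
\item[(i)] all positions of a block have the same level;
\item[(ii)] the ordered product of the letters of each block is $1$;
\item[(iii)] distinct blocks $B,B'$ do not cross: there are no $\lambda<\mu<\lambda'<\mu'$ with $\lambda,\lambda'\in B$ and $\mu,\mu'\in B'$.
\end{enumerate}
\end{definition}

In the example above the blocks are the nested pairs $\{a_n,a_n^{-1}\}$. Condition (iii) will be used in the following form.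

\begin{lemma}\label{lem:gap}
If $\lambda<\lambda'$ are consecutive elements of a block $B$ of a cancellation partition, then the set of positions strictly between $\lambda$ and $\lambda'$ is a union of blocks.
\end{lemma}

\begin{proof}
Let $\lambda<\mu<\lambda'$, and let $B'\ne B$ be the block of $\mu$. An element $\mu'\in B'$ with $\mu'>\lambda'$ gives $\lambda<\mu<\lambda'<\mu'$, and one with $\mu'<\lambda$ gives $\mu'<\lambda<\mu<\lambda'$. Both patterns are crossings.
\end{proof}

\begin{proposition}\label{prop:cancel}
A word $W$ satisfies $W\sim1$ if and only if it has a cancellation partition.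
\end{proposition}

\begin{proof}
Let $\Lambda_m$ be the finite set of positions of level at most $m$, let $W_m$ be the restriction of $W$ to $\Lambda_m$, and let $\Pi_m$ be the finite set of cancellation partitions of $W_m$. The product of the letters of $W_m$ is $p_m(W)$.

\emph{A finite word with a cancellation partition has product $1$.} Induct on the number of blocks. Choose a block $B$ for which the number of positions from $\min B$ to $\max B$ is smallest. If a position outside $B$ lay between two consecutive elements of $B$, then by Lemma~\ref{lem:gap} its whole block would lie there and have a smaller span. So $B$ consists of consecutive positions, and by (ii) deleting it does not change the product. The other blocks form a cancellation partition of what remains.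

\emph{A finite word with product $1$ has a cancellation partition.} Suppose the word is nonempty and cut it into maximal runs of consecutive letters of equal level. If every run had nontrivial product, these products would form a nonempty reduced sequence with product $1$, against the normal form theorem. So some run has product $1$. Make it a block, delete it, and repeat. If two blocks crossed, then each would have an element strictly between two elements of the other. This is impossible for the block deleted first, which consisted of consecutive positions while the other block was still present.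

Now let $W$ have a cancellation partition. By (i) the blocks of level at most $m$ partition $\Lambda_m$, so $\Pi_m\ne\emptyset$ and $p_m(W)=1$ for all $m$. Conversely let $W\sim1$. Then every $\Pi_m$ is nonempty, and discarding the blocks of level $m+1$ defines a map $\Pi_{m+1}\to\Pi_m$. An inverse limit of a sequence of nonempty finite sets is nonempty, so there are $P_m\in\Pi_m$ with $P_{m+1}\mapsto P_m$. The union of the $P_m$ is a partition of $\Lambda$ that satisfies (i) and (ii), and it satisfies (iii) because any two of its blocks belong to one $P_m$.
\end{proof}

The relabelings that we construct do not commute with inversion of words, and it is not evident that they respect $\sim$. The next lemma shows that the two requirements isolated in Section~\ref{sec:idea} suffice.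

\begin{lemma}[relabeling]\label{lem:relabel}
Let $\Phi$ assign to every word $W$ over $(G_n)$ a word $\Phi(W)$ over $(H_n)$ with the same ordered set of positions. Suppose that
\begin{enumerate}
\item[(A)] $\Phi(UU')\equiv\Phi(U)\Phi(U')$ for all words $U,U'$;
\item[(B)] $W\sim1$ implies $\Phi(W)\sim1$.
\end{enumerate}
Then there is a homomorphism $\varphi\colon\mathcal A(G_n)\to\mathcal A(H_n)$ with $\varphi[W]=[\Phi(W)]$ for every word $W$.
\end{lemma}

\begin{proof}
Let $W\sim W'$ and $T=W'^{-1}$. Then $WT\sim1$ and $W'T\sim1$, so (A) and (B) give $[\Phi(W)][\Phi(T)]=1=[\Phi(W')][\Phi(T)]$, and $[\Phi(W)]=[\Phi(W')]$. Thus $W\mapsto[\Phi(W)]$ is well defined on $\circledast_nG_n$, and it is a homomorphism by (A). One-letter words go to one-letter words, which are trivial in $\mathcal A(H_n)$, so the homomorphism kills $N$.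
\end{proof}

\section{The twisting theorem}\label{sec:twist}

The defect \eqref{eq:defect} disappears if the product of $\mathbb Z$ is changed. Put $a^i\star a^j=a^i\,a^{(-1)^ij}$. Since $f(a^{-j})=\sigma f(a^j)$ and $\sigma^2=1$, formula \eqref{eq:defect} gives $f(a^i\star a^j)=f(a^i)\,\sigma^i\sigma^if(a^j)=f(a^i)f(a^j)$. So $D$ is the set $\mathbb Z$ with a product in which the right factor is inverted according to the parity of the left factor. We abstract this.

\begin{definition}\label{def:twist}
A \emph{twisting datum} for a group $G$ is a triple $(Q,c,\alpha)$, where $Q$ is an abelian group written additively, $c\colon G\to Q$ is a homomorphism, and $\alpha\colon Q\to\operatorname{Aut}(G)$, $q\mapsto\alpha_q$, is a homomorphism such that $c(\alpha_q(g))=c(g)$ for all $q\in Q$, $g\in G$. The \emph{twist} $G^\star$ is the set $G$ with the product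
\[
g\star h=g\,\alpha_{c(g)}(h).
\]
\end{definition}

\begin{lemma}\label{lem:twist}
Let $(Q,c,\alpha)$ be a twisting datum for $G$.
\begin{enumerate}
\item[(a)] $G^\star$ is a group with identity $1$, and $c\colon G^\star\to Q$ is a homomorphism.
\item[(b)] $h_1\star\dots\star h_k=\alpha_{d_1}(h_1)\,\alpha_{d_2}(h_2)\cdots\alpha_{d_k}(h_k)$, where $d_i=c(h_1)+\dots+c(h_{i-1})$ and the right side is a product in $G$.
\item[(c)] With $\beta_q=\alpha_{-q}$, the triple $(Q,c,\beta)$ is a twisting datum for $G^\star$, and the twist of $G^\star$ by it is $G$.
\end{enumerate}
\end{lemma}

\begin{proof}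
(a) By invariance of $c$, $c(g\star h)=c(g)+c(\alpha_{c(g)}(h))=c(g)+c(h)$. Hence
\[
(g\star h)\star k=g\,\alpha_{c(g)}(h)\,\alpha_{c(g)+c(h)}(k)=g\,\alpha_{c(g)}\big(h\,\alpha_{c(h)}(k)\big)=g\star(h\star k).
\]
Also $1\star h=\alpha_0(h)=h$, $g\star1=g$, and $g\star\alpha_{-c(g)}(g^{-1})=gg^{-1}=1$. A monoid in which every element has a right inverse is a group.

(b) Induct on $k$: $(h_1\star\dots\star h_{k-1})\star h_k=(h_1\star\dots\star h_{k-1})\,\alpha_{d_k}(h_k)$, because $c(h_1\star\dots\star h_{k-1})=d_k$ by (a).

(c) Each $\alpha_q$ is an automorphism of $G^\star$: as $Q$ is abelian and $c(\alpha_q(g))=c(g)$,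
\[
\alpha_q(g\star h)=\alpha_q(g)\,\alpha_{c(g)}\big(\alpha_q(h)\big)=\alpha_q(g)\star\alpha_q(h).
\]
So $\beta$ is a homomorphism $Q\to\operatorname{Aut}(G^\star)$ that leaves $c$ invariant. The twisted product is $g\star\beta_{c(g)}(h)=g\,\alpha_{c(g)}\alpha_{-c(g)}(h)=gh$.
\end{proof}

In other words, $G$ and $G^\star$ are the subgroups $\{(g,0)\}$ and $\{(g,c(g))\}$ of the semidirect product $G\rtimes_\alpha Q$ with product $(g,q)(h,r)=(g\,\alpha_q(h),q+r)$.

\begin{theorem}[twisting theorem]\label{thm:twist}
Fix a prime $p$. For each $n$ let $G_n$ be a group with a twisting datum $(Q_n,c_n,\alpha^{(n)})$ in which $Q_n$ is a vector space over $\mathbb F_p$. Then $\mathcal A(G_n)\cong\mathcal A(G_n^\star)$.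
\end{theorem}

\begin{proof}
We write $\alpha$ for $\alpha^{(n)}$; the level will be clear from the argument.

\emph{The retraction.} Let $P=\prod_nQ_n$ and $P_0=\bigoplus_nQ_n$, with inclusions $\iota_n\colon Q_n\to P_0$. These are vector spaces over $\mathbb F_p$. Extend a basis of $P_0$ to a basis of $P$, using the axiom of choice, and let $\rho\colon P\to P_0$ be the linear map that fixes the basis of $P_0$ and kills the other basis vectors. Its components $\rho_n\colon P\to Q_n$ are additive and satisfy
\begin{enumerate}
\item[(R1)] for each $v\in P$, $\rho_n(v)=0$ for all but finitely many $n$;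
\item[(R2)] $\rho_n(\iota_n(q))=q$ for $q\in Q_n$.
\end{enumerate}

\emph{The relabeling.} For a word $U$ let $c(U)\in P$ have $n$-th coordinate $\sum c_n(U(\lambda))$, the finite sum over the positions $\lambda$ of level $n$. Then $c(UU')=c(U)+c(U')$. For a word $W$ over $(G_n)$ and a position $\lambda$ of level $n$ put
\[
q_W(\lambda)=\rho_n\big(c(W_{<\lambda})\big)\in Q_n,\qquad \Phi(W)(\lambda)=\alpha_{-q_W(\lambda)}\big(W(\lambda)\big).
\]
The new letter is a nontrivial element of the set $G_n$, so $\Phi(W)$ is a word over $(G_n^\star)$ with the same positions and levels as $W$. We verify the hypotheses of Lemma~\ref{lem:relabel}.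

\emph{Condition} (A). The words $\Phi(UU')$ and $\Phi(U)\Phi(U')$ have the same positions. At a position $\lambda$ of $U$ we have $(UU')_{<\lambda}=U_{<\lambda}$, so the letters agree. At a position $\lambda$ of $U'$ of level $n$ we have $(UU')_{<\lambda}=U\,U'_{<\lambda}$, so
\[
q_{UU'}(\lambda)=\rho_n(c(U))+q_{U'}(\lambda).
\]
By (R1) the term $\rho_n(c(U))$ vanishes outside finitely many levels, and each level has finitely many positions. So the two words differ at finitely many positions, and Lemma~\ref{lem:finite} applies.

\emph{Condition} (B). Let $W\sim1$ and fix a cancellation partition of $W$ (Proposition~\ref{prop:cancel}). We show that it is also a cancellation partition of $\Phi(W)$. Conditions (i) and (iii) concern only positions and levels, so we have to check (ii). Let $\lambda_1<\dots<\lambda_k$ be a block of level $n$ with letters $g_i=W(\lambda_i)$, so $g_1\cdots g_k=1$.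

The point is to control $q_W$ along the block, although infinitely many letters may lie between its elements. Let $Y_i$ be the part of $W$ strictly between $\lambda_i$ and $\lambda_{i+1}$. By Lemma~\ref{lem:gap} its positions form a union of blocks. On each level $l$, the finitely many positions of $Y_i$ split into blocks, and each block contributes $c_l(\text{product of its letters})=c_l(1)=0$ to the $l$-th coordinate of $c(Y_i)$. So $c(Y_i)=0$. From $W_{<\lambda_{i+1}}=W_{<\lambda_i}\,g_i\,Y_i$ we get $c(W_{<\lambda_{i+1}})=c(W_{<\lambda_i})+\iota_n(c_n(g_i))$, and (R2) gives
\[
q_W(\lambda_{i+1})=q_W(\lambda_i)+c_n(g_i).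
\]
Put $q=q_W(\lambda_1)$ and $d_i=c_n(g_1)+\dots+c_n(g_{i-1})$. Then $q_W(\lambda_i)=q+d_i$, and the letters of $\Phi(W)$ on the block are $h_i=\alpha_{-q-d_i}(g_i)$. Since $c_n(h_i)=c_n(g_i)$, the $d_i$ are the elements of Lemma~\ref{lem:twist}(b), and
\[
h_1\star\dots\star h_k=\prod_{i=1}^k\alpha_{d_i}\alpha_{-q-d_i}(g_i)=\prod_{i=1}^k\alpha_{-q}(g_i)=\alpha_{-q}(g_1\cdots g_k)=1 .
\]
By Proposition~\ref{prop:cancel}, applied to the sequence $(G_n^\star)$, we have $\Phi(W)\sim1$.

Lemma~\ref{lem:relabel} now gives $\varphi\colon\mathcal A(G_n)\to\mathcal A(G_n^\star)$ with $\varphi[W]=[\Phi(W)]$ for every word $W$.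

\emph{The inverse.} By Lemma~\ref{lem:twist}(c), $G_n$ is the twist of $G_n^\star$ by $(Q_n,c_n,\beta)$. The construction above, with the same $\rho$, gives $\psi\colon\mathcal A(G_n^\star)\to\mathcal A(G_n)$ with $\psi[U]=[\Psi(U)]$ for every word $U$ over $(G_n^\star)$, where
\[
\Psi(U)(\lambda)=\beta_{-q_U(\lambda)}(U(\lambda))=\alpha_{q_U(\lambda)}(U(\lambda)).
\]
Both relabelings preserve the value of $c_n$ on every letter, because $c_n\circ\alpha_q=c_n$. Hence $q_{\Phi(W)}=q_W$ and $q_{\Psi(U)}=q_U$, so $\Psi\Phi(W)=W$ and $\Phi\Psi(U)=U$ letter by letter. Therefore $\psi\varphi[W]=[W]$ and $\varphi\psi[U]=[U]$.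
\end{proof}

\begin{example}\label{ex:z4}
Let $G=\mathbb Z_4$, written additively, let $c\colon\mathbb Z_4\to\mathbb F_2$ be the parity and $\alpha_1(g)=-g$. Then $g\star g=g-g=0$ for odd $g$ and $g\star g=2g=0$ for even $g$. So $G^\star$ has order $4$ and exponent $2$, and $\mathcal A(\mathbb Z_4)\cong\mathcal A(\mathbb Z_2\times\mathbb Z_2)$.
\end{example}

\begin{remark}[the role of the hypotheses]\label{rem:hyp}
The quotient by $N$ enters only in condition (A); condition (B) holds in $\circledast_nG_n^\star$ itself. The quotient cannot be avoided: for $\mathbb Z^\star\cong D$ the group $\circledast_n\mathbb Z$ is torsion-free and $\circledast_nD$ is not. The fixed prime $p$ enters only in the construction of $\rho$. If instead $Q_n=\mathbb F_{p_n}$ for distinct primes $p_n$, no additive map $\rho$ satisfies (R1) and (R2). Indeed, let $v=(1,1,\dots)$. For each $n$ the vector $v-\iota_n(1)$ has the form $p_nw$ with $w\in\prod_kQ_k$, since $p_n$ is invertible in $Q_k$ for $k\neq n$. So $\rho_n(v)=\rho_n(\iota_n(1))+p_n\rho_n(w)=1$ for all $n$, against (R1).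
\end{remark}

\section{Free products of copies of $\mathbb Z$ and $\mathbb Z_2$}\label{sec:free}

Let $S$ be a nonempty set with an involution $s\mapsto\bar s$, which may have fixed points, and let $F(S)=\langle S\mid s\bar s=1\ (s\in S)\rangle$. This is a free product with one factor $\mathbb Z$ for each orbit $\{s,\bar s\}$ of size two and one factor $\mathbb Z_2$ for each fixed point. Call a string $u_1\cdots u_k$ of elements of $S$ a \emph{normal form} if $u_{i+1}\ne\bar u_i$ for all $i$. In such a string a maximal run of letters from one orbit is a power $s^j$ with $j\ge1$ if the orbit has size two, and a single letter if it is a fixed point. Collecting runs therefore matches normal forms bijectively with reduced sequences, and every element of $F(S)$ has exactly one normal form.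

\begin{corollary}\label{cor:ranks}
Let $S_n$ be nonempty sets with involution. Then $\mathcal A(F(S_n))$ depends, up to isomorphism, only on the cardinals $|S_n|$. In particular, for all cardinals $\kappa_n\ge1$,
\[
\mathcal A\big(\ast_{\kappa_n}\mathbb Z\big)\cong\mathcal A\big(\ast_{2\kappa_n}\mathbb Z_2\big).
\]
\end{corollary}

\begin{proof}
Fix $S=S_n$. Let $Q=\mathbb F_2$ and define $c\colon F(S)\to Q$ by $c(s)=1$ for $s\in S$; this is possible because the relators have length two. The map $s\mapsto\bar s$ permutes the relators, so it defines an endomorphism $\alpha_1$ of $F(S)$, and $\alpha_1^2=\mathrm{id}$ and $c\circ\alpha_1=c$ hold on generators. With $\alpha_0=\mathrm{id}$ this is a twisting datum.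

In $F(S)^\star$ we have $s\star s=s\bar s=1$. So there is a homomorphism $\theta$ from $\ast_S\mathbb Z_2=\langle t_s\ (s\in S)\mid t_s^2=1\rangle$ to $F(S)^\star$ with $\theta(t_s)=s$. The elements of $\ast_S\mathbb Z_2$ are written uniquely as $t_{s_1}\cdots t_{s_k}$ with $s_{i+1}\ne s_i$. In Lemma~\ref{lem:twist}(b) we have $d_i=i-1$ modulo $2$, so
\[
\theta(t_{s_1}\cdots t_{s_k})=u_1u_2\cdots u_k=s_1\bar s_2s_3\bar s_4\cdots,
\]
where $u_i=s_i$ for odd $i$ and $u_i=\bar s_i$ for even $i$. The condition $u_{i+1}\neq\bar u_i$ reads $\bar s_{i+1}\ne\bar s_i$ for odd $i$ and $s_{i+1}\ne s_i$ for even $i$, so in both cases it is equivalent to $s_{i+1}\ne s_i$. Since $(s_i)\mapsto(u_i)$ is a bijection on strings of length $k$, the map $\theta$ matches the two kinds of normal forms bijectively and is an isomorphism.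

Theorem~\ref{thm:twist} with $p=2$ and Lemma~\ref{lem:functor}(a) give $\mathcal A(F(S_n))\cong\mathcal A(F(S_n)^\star)\cong\mathcal A(\ast_{S_n}\mathbb Z_2)$, and the last group depends only on the $|S_n|$. For the final claim, $\ast_{\kappa_n}\mathbb Z$ and $\ast_{2\kappa_n}\mathbb Z_2$ are the groups $F(S)$ for a set $S$ of cardinality $2\kappa_n$ with an involution without fixed points and with the identity, respectively.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:eda}, $\mathcal A(\mathbb Z)$ and $\mathcal A(\mathbb Z_2)$ are the quotients $\circledast_nG_n/N$ for the constant sequences $\mathbb Z$ and $\mathbb Z_2$. Corollary~\ref{cor:ranks} with $\kappa_n=1$ gives $\mathcal A(\mathbb Z)\cong\mathcal A(\mathbb Z_2\ast\mathbb Z_2)$, and Lemma~\ref{lem:functor}(b) gives $\mathcal A(\mathbb Z_2\ast\mathbb Z_2)\cong\mathcal A(\mathbb Z_2)$.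
\end{proof}

\begin{remark}[the isomorphism written out]\label{rem:explicit}
Name the generators of the copies of $\mathbb Z_2$ as $x_1,y_1,x_2,y_2,\dots$, and give $x_n$ and $y_n$ level $n$. Every class in $\mathcal A(\mathbb Z)$ is represented by a word $W$ with letters $a_n^{\pm1}$, since replacing a letter $a_n^k$ by $|k|$ consecutive letters $a_n^{\pm1}$ changes no $p_m$. Take $S_n=\{a_n,a_n^{-1}\}$, $x_n=t_{a_n}$ and $y_n=t_{a_n^{-1}}$ in the proof of Corollary~\ref{cor:ranks}. Then $\alpha_1$ is inversion, $c(W_{<\lambda})$ is the parity vector of Section~\ref{sec:idea}, and $\Phi$ turns the letter $a_n^{\varepsilon}$ at $\lambda$ into $a_n^{\varepsilon o_W(\lambda)}$, with $o_W$ as in \eqref{eq:orientation}. Under $\theta^{-1}$ this is $x_n$ if $\varepsilon=o_W(\lambda)$ and $y_n$ otherwise. So the isomorphism is exactly the rule \eqref{eq:rule} with the orientation defined by a retraction $\rho\colon V\to V_0$, and its inverse replaces $x_n$ by $a_n^{o}$ and $y_n$ by $a_n^{-o}$. Composing the inverse with $\bar\pi$ makes explicit a torsion-free quotient that $\mathcal A(\mathbb Z_2)$ seemed to lack in the introduction: the surjection onto $\prod_n\mathbb Z/\bigoplus_n\mathbb Z$ whose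 $n$-th coordinate on a word $U$ is
\[
\sum_{U(\lambda)=x_n}o_U(\lambda)\;-\sum_{U(\lambda)=y_n}o_U(\lambda).
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{AG}
\emph{Archipelago groups},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2015-143-11/\allowbreak S0002-9939-2015-12609-3/\allowbreak S0002-9939-2015-12609-3.pdf}

\bibitem{CC}
Cannon and Conner,
\emph{The combinatorial structure of the Hawaiian earring group},
Topology Appl. \textbf{106} (2000).

\bibitem{Eda}
K.~Eda,
\emph{Free $\sigma$-products and noncommutatively slender groups},
J. Algebra \textbf{148} (1992).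

\bibitem{Milnor}
Milnor,
\emph{On spaces having the homotopy type of a CW-complex},
1959.

\end{thebibliography}
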